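# Dense completely Hausdorff subspaces of countable Hausdorff spaces and the cardinal $\mathfrak d$

Throughout, $\omega=\{0,1,2,\dots\}$, "almost all" means "all but finitely many", and we work in ZFC with no further assumption.

## A tree of finite sets inside shrinking dense open sets

Let $X=\{x_j:j\in\omega\}$ be a countably infinite Hausdorff space. We grow finite subsets of $X$, and each time we take in new points we promise something about every point to be taken later.

**The set $O(F)$.** For each finite $F\subseteq X$ fix pairwise disjoint open sets $W^F_x\ni x$ $(x\in F)$; the Hausdorff axiom provides them because $F$ is finite. Put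
$$O(F)=\bigcap_{x\in F}\bigl(W^F_x\cup (X\setminus\overline{W^F_x})\bigr),\qquad O(\emptyset)=X. \tag{1}$$
A point of $O(F)$ has made up its mind about each $W^F_x$: it lies in it, or it lies outside its closure.

**Lemma 1.** $O(F)$ is open and dense in $X$, and $F\subseteq O(F)$.

*Proof.* For any open $W$, the set $W\cup(X\setminus\overline W)$ is open. It is dense: a nonempty open set disjoint from $W$ is disjoint from $\overline W$, hence contained in $X\setminus\overline W$. A finite intersection of dense open sets is dense and open. For the inclusion, let $z\in F$ and consider the factor belonging to $x\in F$. If $x=z$, then $z\in W^F_x$. If $x\neq z$, then $W^F_z$ is a neighborhood of $z$ disjoint from $W^F_x$, so $z\notin\overline{W^F_x}$. $\square$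

**The tree.** For $s\in\omega^{<\omega}$ (a finite sequence of natural numbers) define a finite set $F_s$ and a dense open set $D_s$ by $F_\emptyset=\emptyset$, $D_\emptyset=X$, and
$$F_{s^\frown k}=F_s\cup\{x_j:j\le k,\ x_j\in D_s\},\qquad D_{s^\frown k}=D_s\cap O(F_{s^\frown k}). \tag{2}$$
So $D_s$ is the set of points still allowed at node $s$. At that node we choose a number $k$, take all allowed points among $x_0,\dots,x_k$, and shrink the allowed set accordingly. By induction $F_s\subseteq D_s$: if this holds at $s$, then $F_{s^\frown k}\subseteq D_s$ by (2) and $F_{s^\frown k}\subseteq O(F_{s^\frown k})$ by Lemma 1. Each $D_s$ is dense and open, being a finite intersection of dense open sets.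

A function $k\in\omega^\omega$ is a branch of the tree; write $k\restriction n$ for its first $n$ values and put
$$Y_k=\bigcup_{n\in\omega}F_{k\restriction n}.$$

**Lemma 2.** For every $k\in\omega^\omega$, the subspace $Y_k$ has countably many clopen subsets separating its points. That is, for distinct $x,y\in Y_k$ one of these clopen sets contains $x$ and not $y$.

*Proof.* First, $Y_k\subseteq D_{k\restriction n}$ for every $n$. Let $x\in F_{k\restriction m}$. If $m\le n$, then $x\in F_{k\restriction n}\subseteq D_{k\restriction n}$, since the $F$'s increase along the branch. If $m>n$, then $x\in D_{k\restriction m}\subseteq D_{k\restriction n}$, since the $D$'s decrease.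

Now let $n\ge1$ and $F=F_{k\restriction n}$. By (2), $Y_k\subseteq D_{k\restriction n}\subseteq O(F)$. So for $x\in F$ every point of $Y_k$ is in the open set $W^F_x$ or in the open set $X\setminus\overline{W^F_x}$, and $W^F_x\cap Y_k$ is clopen in $Y_k$. There are countably many such sets, because there are countably many $n$ and each $F_{k\restriction n}$ is finite. Given distinct $x,y\in Y_k$, choose $n\ge1$ with $x,y\in F=F_{k\restriction n}$. Then $W^F_x\cap Y_k$ contains $x$, and it misses $y\in W^F_y$. $\square$

Every branch thus gives a very well separated subspace. What a branch need not give is a *dense* subspace: the branch $k=(0,0,0,\dots)$ can only ever take $x_0$. The rest of the story is about which branches are dense, and how many open sets a branch can be made to meet.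

## Separation by functions, separation by closed neighborhoods, and $\pi$-weight

The tree is built for a question about dense subspaces with better separation than the whole space.

**Definition (completely Hausdorff).** A space $X$ is completely Hausdorff (or functionally Hausdorff) if for any two distinct $x,y\in X$ there is a continuous $f:X\to\mathbb R$ with $f(x)\ne f(y)$.

**Definition (Urysohn).** A space $X$ is Urysohn if any two distinct points have open neighborhoods with disjoint closures.

Every completely Hausdorff space is Urysohn: if $f(x)<r<r'<f(y)$, then $f^{-1}((-\infty,r))$ and $f^{-1}((r',\infty))$ have closures inside $f^{-1}((-\infty,r])$ and $f^{-1}([r',\infty))$, which are disjoint. The Urysohn property passes to subspaces, since closures in a subspace are contained in closures in the whole space. A space whose points are separated by clopen sets is completely Hausdorff: use characteristic functions.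

**Example 1 (Hausdorff, not Urysohn).** Let
$$E=\{p,q\}\cup\{x_d:d\in\omega\}\cup\{(d,i,n):d,n\in\omega,\ i\in\{0,1\}\}.$$
The points $(d,i,n)$ are isolated. Basic neighborhoods of $x_d$ are $\{x_d\}\cup\{(d,i,n):n\ge m,\ i\in\{0,1\}\}$; those of $p$ are $\{p\}\cup\{(d,0,n):d\ge m,\ n\in\omega\}$; those of $q$ are $\{q\}\cup\{(d,1,n):d\ge m,\ n\in\omega\}$, with $m\in\omega$ each time. This is Hausdorff: $p$ and $q$ are separated by the value of $i$, two points $x_d,x_{d'}$ by the value of $d$, the pair $p,x_d$ (or $q,x_d$) by taking $m>d$ for $p$ (or $q$), and isolated points cause no trouble. It is not Urysohn: the closure of the $m$-th neighborhood of $p$ contains every $x_d$ with $d\ge m$, and the same holds for $q$.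

In $E$ take $F=\{p,q\}$ with the $m$-th neighborhoods as $W^F_p,W^F_q$. Then $\overline{W^F_p}=W^F_p\cup\{x_d:d\ge m\}$ and likewise for $q$, so $O(F)=E\setminus\{x_d:d\ge m\}$. Once $p$ and $q$ have been taken, the tree forbids almost all of the points that prevent $p$ and $q$ from being separated.

**Definition ($\pi$-base, $\pi$-weight).** A $\pi$-base of $X$ is a family $\mathcal B$ of nonempty open sets such that every nonempty open set of $X$ contains a member of $\mathcal B$. The $\pi$-weight $\pi w(X)$ is the least cardinality of a $\pi$-base. A set is dense exactly when it meets every member of one fixed $\pi$-base.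

Clearly $\pi w(X)\le w(X)$, where $w(X)$ is the weight, the least size of a base. In $E$ the singletons of isolated points form a countable $\pi$-base. The two cardinals can differ: let $\mathcal U$ be a nonprincipal ultrafilter on $\omega$, and let $\omega\cup\{\infty\}$ have isolated points $n\in\omega$ and neighborhoods $\{\infty\}\cup A$ $(A\in\mathcal U)$ of $\infty$. Its $\pi$-weight is $\omega$. Its weight is uncountable. If $B_0,B_1,\dots\in\mathcal U$ generated $\mathcal U$, we could choose pairwise distinct numbers $a_n,b_n\in B_n$; then $\{a_n:n\in\omega\}$ contains no $B_n$ because it misses $b_n$, and its complement contains no $B_n$ because it misses $a_n$, yet one of the two is in $\mathcal U$.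

**The cardinals.** For $f,g\in\omega^\omega$ write $f\le^*g$ if $f(n)\le g(n)$ for almost all $n$. A family is *unbounded* if no single $g$ satisfies $f\le^*g$ for all its members $f$; it is *dominating* if every $f\in\omega^\omega$ satisfies $f\le^* g$ for some member $g$. The bounding number $\mathfrak b$ is the least size of an unbounded family and $\mathfrak d$ is the least size of a dominating family. A dominating family is unbounded: if $g$ bounded it, then $g+1$ would not be dominated by any member. Hence $\mathfrak b\le\mathfrak d$. Both are uncountable, because a countable family $\{f_i\}$ is bounded by $g(n)=\max_{i\le n}f_i(n)$. Both are at most $\mathfrak c=2^{\aleph_0}$. For example, the constant functions form an unbounded family for *everywhere* domination, but all of them are $\le^*$ the identity.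

The paper "On Dense Subspaces Satisfying Stronger Separation Axioms" contains this result: every Hausdorff space of $\pi$-weight less than $\mathfrak p$ has a dense completely Hausdorff (hence Urysohn) subspace. Here $\mathfrak p$ is the pseudo-intersection number: the least size of a family of subsets of $\omega$ all of whose finite subfamilies have infinite intersection, but for which no infinite set is almost contained in every member. We shall not use $\mathfrak p$. The question from that paper treated here is the following. *Does ZFC prove that every countable Hausdorff space of $\pi$-weight less than $\mathfrak b$ has a dense completely Hausdorff subspace? Does it prove this at least with "Urysohn" in place of "completely Hausdorff"?*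

The answer to both is yes. Moreover $\mathfrak b$ can be replaced by $\mathfrak d$, and $\mathfrak d$ is optimal in ZFC.

**Theorem A (ZFC).** Let $X$ be a separable (for example, countable) Hausdorff space with $\pi w(X)<\mathfrak d$. Then $X$ has a countable dense subspace $Y$ with countably many clopen subsets separating its points. In particular $Y$ is completely Hausdorff and has a coarser second countable, zero-dimensional metrizable topology.

**Theorem B (ZFC).** There is a countable Hausdorff space $X$ of weight and $\pi$-weight exactly $\mathfrak d$ such that no somewhere dense subspace of $X$ is Urysohn. In particular $X$ has no dense Urysohn subspace.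

**Consequence C.** For an infinite cardinal $\kappa$, every countable Hausdorff space of $\pi$-weight $\le\kappa$ has a dense completely Hausdorff subspace if and only if $\kappa<\mathfrak d$. The same holds with "Urysohn" in place of "completely Hausdorff".

Consequence C is immediate: if $\kappa<\mathfrak d$, apply Theorem A; if $\kappa\ge\mathfrak d$, the space of Theorem B has no dense Urysohn subspace, hence no dense completely Hausdorff one. Theorem A settles the question because $\mathfrak b\le\mathfrak d$.

## Countable $\pi$-bases, and the circularity beyond them

If $X$ is finite and Hausdorff, it is discrete and $Y=X$ works. If the isolated points are dense, as in Example 1, they form a discrete dense subspace.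

Next let $X=\{x_j:j\in\omega\}$ have a countable $\pi$-base $\{B_n:n\in\omega\}$. For a nonempty open set $B$ and a node $s$ put
$$h_B(s)=\min\{j:x_j\in B\cap D_s\}, \tag{3}$$
which exists because $D_s$ is dense. By (2),
$$k(n)\ge h_B(k\restriction n)\ \Longrightarrow\ F_{k\restriction(n+1)}\cap B\ne\emptyset, \tag{4}$$
because the point with index $h_B(k\restriction n)$ is then taken at stage $n$. So choose $k$ recursively by $k(n)=h_{B_n}(k\restriction n)$. Then $Y_k$ meets every $B_n$, hence is dense, and Lemma 2 finishes this case.

Now let $\mathcal B$ be an uncountable $\pi$-base. There are still only $\omega$ stages, so one stage per $B$ is impossible. The natural remedy is to let $k$ grow so fast that every $B$ is met at some stage. If the allowed sets were a fixed sequence $D_0\supseteq D_1\supseteq\cdots$, each $B$ would have a function $n\mapsto\min\{j:x_j\in B\cap D_n\}$. For fewer than $\mathfrak b$ sets $B$ these functions would have a common bound $k$ modulo finite sets, and $k$ would do.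

This breaks down at one point. The allowed set at stage $n$ is $D_{k\restriction n}$, which depends on $k(0),\dots,k(n-1)$. The requirement that $B$ puts on $k(n)$ is $h_B(k\restriction n)$: a function on the tree, not a function of $n$. We cannot bound the requirements before choosing $k$, and we cannot choose $k$ before bounding them. A larger $k(0)$ means a larger $F$ and hence a different $O(F)$, and the first point of $B$ still allowed may be much further out.

The way past this is to look at the branches that *fail* to meet $B$. Failing means $k(n)<h_B(k\restriction n)$ at every $n$, so $k(0)$ is below a fixed number. Then only finitely many values of $k(0)$ are possible, so $k(1)$ is below the maximum of finitely many numbers, and so on. All failing branches lie under *one* function, which depends on $B$ only.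

## Branches that miss an open set lie under one function

We now prove Theorem A.

**Step 1: reduction to countably infinite $X$.** The purpose is to have an enumeration, so that the tree (2) is available. Let $Q\subseteq X$ be countable and dense, and let $\mathcal B$ be a $\pi$-base of $X$ with $|\mathcal B|<\mathfrak d$. Then $\{B\cap Q:B\in\mathcal B\}$ is a $\pi$-base of $Q$: its members are nonempty and open in $Q$, and if $U\cap Q\ne\emptyset$ with $U$ open in $X$, some $B\in\mathcal B$ is contained in $U$, so $B\cap Q\subseteq U\cap Q$. Thus $\pi w(Q)<\mathfrak d$. A dense subspace of $Q$ is dense in $X$. So we may replace $X$ by $Q$. If it is finite, it is discrete and $Y=X$ works. Otherwise write $X=\{x_j:j\in\omega\}$ without repetition, let $\mathcal B$ be a $\pi$-base of $X$ with $|\mathcal B|<\mathfrak d$, and build $F_s$, $D_s$, $Y_k$ as in the first section.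

**Step 2: one function $g_B$ above all branches missing $B$.** The purpose is to replace the requirement $h_B$ on the tree by a function of $n$. For $B\in\mathcal B$ define recursively
$$g_B(n)=\max\{h_B(s):s\in\omega^n,\ s(i)\le g_B(i)\text{ for all }i<n\}. \tag{5}$$
The maximum is over a finite nonempty set, so $g_B(n)$ is defined; $g_B(0)=h_B(\emptyset)$. We claim:
$$Y_k\cap B=\emptyset\ \Longrightarrow\ k(n)\le g_B(n)\text{ for all }n. \tag{6}$$
Assume $Y_k\cap B=\emptyset$. By (4), $k(n)<h_B(k\restriction n)$ for every $n$. Suppose $k(i)\le g_B(i)$ for all $i<n$. Then $s=k\restriction n$ is among the sequences in (5), so $k(n)<h_B(k\restriction n)\le g_B(n)$. This proves (6) by induction.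

**Step 3: a branch that meets everything.** The purpose is to choose $k$ for all $B\in\mathcal B$ at once. The family $\{g_B:B\in\mathcal B\}$ has fewer than $\mathfrak d$ members, so it is not dominating. Hence there is $k\in\omega^\omega$ with $k\not\le^*g_B$ for every $B\in\mathcal B$. In particular, for every $B$ there is some $n$ with $k(n)>g_B(n)$. By (6), $Y_k$ meets every $B\in\mathcal B$, so $Y=Y_k$ is dense. Note that a single $n$ per $B$ suffices. This is why we need only escape the functions $g_B$, not bound them, and why $\mathfrak d$ appears instead of $\mathfrak b$.

**Step 4: the separation properties.** The purpose is to read off the remaining assertions. By Lemma 2, $Y$ has a countable family $\mathcal C$ of clopen sets separating its points, so $Y$ is completely Hausdorff. (In the finite case $Y$ is discrete and its singletons serve.) Use the members of $\mathcal C$ and their complements as a subbase for a topology on $Y$. It is coarser than the given one. Finite intersections of subbasic sets form a countable base consisting of sets that are clopen in the new topology, so it is second countable and zero-dimensional. It is Hausdorff because $\mathcal C$ separates points. A Hausdorff space with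 a base of clopen sets is regular, and by Urysohn's metrization theorem a second countable regular Hausdorff space is metrizable. $\blacksquare$

## Spaces that are locally separable of small $\pi$-weight

**Corollary D.** If every nonempty open subset of a Hausdorff space $X$ contains a nonempty open separable subspace of $\pi$-weight $<\mathfrak d$, then $X$ has a dense completely Hausdorff subspace.

*Proof.* By Zorn's lemma take a maximal pairwise disjoint family $\{W_i\}$ of nonempty open separable subspaces of $\pi$-weight $<\mathfrak d$. Its union is dense: otherwise the complement of the closure of the union would be a nonempty open set, and by hypothesis it would contain a further such subspace, against maximality. By Theorem A choose $Y_i\subseteq W_i$ dense in $W_i$ and completely Hausdorff, and put $Y=\bigcup_iY_i$, which is dense in $X$. Each $Y_i=Y\cap W_i$ is open in $Y$, so $Y$ is the topological sum of the $Y_i$. It is completely Hausdorff: two points in different summands are separated by the characteristic function of one summand, and two points of the same $Y_i$ by a continuous function on $Y_i$ extended by $0$ to the other summands. $\blacksquare$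

## Sequences of triples, with siblings as witnesses

For Theorem B we need a space in which the defect of Example 1 survives in *every* somewhere dense subspace. In $E$ the points $p,q$ cannot be separated by closed neighborhoods because of the witnesses $x_d$: near $x_d$ there is a block of points belonging to $p$ and a disjoint block belonging to $q$. A dense subspace can drop $p$, $q$ and the witnesses. We therefore let the same points play all roles, at every place of a tree, and arrange that a dense set must always keep enough of them.

**The filter $\mathcal F$.** Let $\mathcal F$ be the family of all $A\subseteq\omega\times\omega$ such that for almost all $u$, for almost all $v$, $(u,v)\in A$. It is closed under supersets and finite intersections, and $\emptyset\notin\mathcal F$, so it is a proper filter. A set is *positive* if its complement is not in $\mathcal F$; explicitly, if for infinitely many $u$ it contains $(u,v)$ for infinitely many $v$. A member of $\mathcal F$ is positive, since otherwise it would be disjoint from another member.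

For example, $\{(u,v):v>u\}\in\mathcal F$, and its complement is not positive. The set $\{(u,v):u\text{ even}\}$ is positive but not in $\mathcal F$.

**The points.** Let $X=(\omega^3)^{<\omega}$, the countable set of finite sequences of triples of natural numbers. Write $|x|$ for the length of $x$ and $x^\frown(e,u,v)$ for the extension of $x$ by one triple. Fix a bijection $\varepsilon:X\to\omega$. For fixed $s$ and $e$, think of the points $s^\frown(e,a,b)$ as a block of siblings arranged in columns, with $a$ the column and $b$ the position in it.

**The topology.** For $p\in X$ let $\mathcal F_p$ be the family of all $U\subseteq X$ such that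

* (a) for every $e\in\omega$: $\{(u,v):p^\frown(e,u,v)\in U\}\in\mathcal F$;
* (b) if $p=s^\frown(e,a,b)$, then for every $c$ with $a<c<b$ and almost all $d$, with $x=s^\frown(e,c,d)$: $\{(u,v):x^\frown(\varepsilon(p),u,v)\in U\}\in\mathcal F$.

Call $U\subseteq X$ open if $U\in\mathcal F_p$ for all $p\in U$.

Condition (a) makes children of $p$ converge to $p$. In condition (b) the witnesses $x$ for $p$ are siblings of $p$ in a later column $c$; the block of $x$ with number $\varepsilon(p)$ is reserved for $p$, just as the two values of $i$ were reserved for $p$ and $q$ in Example 1.

**Example 2.** Let $p$ be the sequence of length $1$ with entry $(0,0,2)$. Only $c=1$ satisfies $0<c<2$. An open set containing $p$ must contain, for almost all $d$, $\mathcal F$-many of the points $x_d{}^\frown(\varepsilon(p),u,v)$, where $x_d$ has the single entry $(0,1,d)$. It need not contain $x_d$. For $m\in\omega$, the set of all extensions of $p$ (including $p$), together with all extensions of the points $x_d{}^\frown(\varepsilon(p),u,v)$ with $d\ge m$ and $u,v\in\omega$, is open. Indeed (a) is clear everywhere, because the set contains all children of its points, and (b) holds at $p$. For any other point $y$ of the set,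 all siblings of $y$ in its block belong to the set too, and so do all their children, so (b) holds at $y$.

**Why $c$ is bounded by $b$.** It looks simpler to ask for (b) for *every* $c>a$. That space is not Hausdorff. Let $q=s^\frown(e,a,b)$, and let $U\ni s$, $V\ni q$ be open in the sense of the modified definition. By (a) at $s$, for almost all $c$ and then almost all $d$, the point $x=s^\frown(e,c,d)$ is in $U$. By the modified (b) at $q$, for every $c>a$ and almost all $d$, $\{(u,v):x^\frown(\varepsilon(q),u,v)\in V\}\in\mathcal F$. Choose $c>a$ and then $d$ suitable for both. Since $x\in U$, (a) at $x$ gives $\{(u,v):x^\frown(\varepsilon(q),u,v)\in U\}\in\mathcal F$. Two members of $\mathcal F$ meet, so $U\cap V\neq\emptyset$. With the restriction $c<b$ only finitely many columns are concerned for each $q$, and a neighborhood of $s$ can avoid them. Since $b$ can be as large as we like within a column, the restriction will still leave witnesses.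

## Proof of Theorem B

**Step 1: this is a topology.** The purpose is to see that "open" has been legitimately defined. Each $\mathcal F_p$ contains $X$. It is closed under supersets, since $\mathcal F$ is. It is closed under finite intersections: for (a) since $\mathcal F$ is, and for (b) because, for each $c$, the intersection of two sets of almost all $d$ contains almost all $d$. The set $\emptyset$ is open vacuously, and $X$ is open. If $p$ lies in a union of open sets $U_i$, then $p\in U_i\in\mathcal F_p$ for some $i$, so the union is in $\mathcal F_p$. If $p\in U\cap V$ with $U,V$ open, then $U\cap V\in\mathcal F_p$.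

**Step 2: explicit neighborhoods.** The purpose is to describe open sets by reachability, so that both the weight and the Hausdorff axiom can be handled. Let $G=(A,M)$ with $A:X\times\omega\to\mathcal F$ and $M:X\to\omega$. Write $y\to_Gz$ if $z=x^\frown(e,u,v)$ with $(u,v)\in A(x,e)$ and either

1. $y=x$, or
2. for some $s,e',a,b,c,d$: $y=s^\frown(e',a,b)$, $x=s^\frown(e',c,d)$, $a<c<b$, $d\ge M(y)$ and $e=\varepsilon(y)$.

Let $U_G(p)$ be the set of all points reachable from $p$ by finite (possibly empty) $\to_G$-chains. It contains $p$, and it is open. Let $y\in U_G(p)$. For every $e$, clause 1 gives $\{(u,v):y^\frown(e,u,v)\in U_G(p)\}\supseteq A(y,e)\in\mathcal F$, which is (a). If $y=s^\frown(e',a,b)$ and $a<c<b$, then for all $d\ge M(y)$ and $x=s^\frown(e',c,d)$, clause 2 gives $\{(u,v):x^\frown(\varepsilon(y),u,v)\in U_G(p)\}\supseteq A(x,\varepsilon(y))\in\mathcal F$, which is (b).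

Two facts will be used all the time.

* (i) If $y\to_Gz$, then $|z|=|y|+1$, since in clause 2 we have $|x|=|y|$. So $p$ is the only point of $U_G(p)$ of length $|p|$, and $U_G(p)$ contains nothing shorter.
* (ii) Let $z=x^\frown(e,u,v)$; here $x,e,u,v$ are determined by $z$. If $y\to_Gz$ for some $y$, then $(u,v)\in A(x,e)$, and so $x\to_Gz$ by clause 1. Moreover every $y$ with $y\to_Gz$ is in $\{x,\varepsilon^{-1}(e)\}$.

**Step 3: $w(X)\le\mathfrak d$.** The purpose is to show that the sets $U_G(p)$ form a base and to thin it out to $\mathfrak d$ members.

Let $W$ be open. Let $A(x,e)=\{(u,v):x^\frown(e,u,v)\in W\}$ if this set is in $\mathcal F$, and $A(x,e)=\omega\times\omega$ otherwise. For $y=s^\frown(e',a,b)\in W$ choose $M(y)$ so large that, for each of the finitely many $c$ with $a<c<b$ and all $d\ge M(y)$, the set $\{(u,v):x^\frown(\varepsilon(y),u,v)\in W\}$ with $x=s^\frown(e',c,d)$ is in $\mathcal F$; this is possible by (b) for $W\in\mathcal F_y$. Let $M(y)=0$ for all other $y$.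

If $y\in W$ and $y\to_Gz$, then $z\in W$. Under clause 1, $z=y^\frown(e,u,v)$; by (a) for $W\in\mathcal F_y$, the set $A(y,e)$ is $\{(u,v):y^\frown(e,u,v)\in W\}$, so $z\in W$. Under clause 2, $z=x^\frown(\varepsilon(y),u,v)$, and the choice of $M(y)$ gives $A(x,\varepsilon(y))=\{(u,v):x^\frown(\varepsilon(y),u,v)\in W\}$, so $z\in W$. Hence $U_G(p)\subseteq W$ for all $p\in W$.

To thin out, put for $f\in\omega^\omega$
$$A_f=\{(u,v):u\ge f(0),\ v\ge f(u+1)\}\in\mathcal F.$$
Every $A\in\mathcal F$ contains some $A_f$: let $f(0)=n_0$ be such that for each $u\ge n_0$ there is $m_u$ with $(u,v)\in A$ for all $v\ge m_u$, and put $f(u+1)=m_u$ for $u\ge n_0$ and $f(u+1)=0$ for $u<n_0$. If $f\le f'$ everywhere, then $A_{f'}\subseteq A_f$. Also, shrinking the sets $A(x,e)$ and increasing $M$ removes arrows, hence shrinks $U_G(p)$.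

Let $C$ be the disjoint union of the countable sets $X\times\omega\times\omega$ and $X$. A function $\varphi:C\to\omega$ codes the pair $G_\varphi=(A,M)$ with $A(x,e)=A_{f_{x,e}}$, $f_{x,e}(i)=\varphi(x,e,i)$ and $M(x)=\varphi(x)$. There is a family $\Phi\subseteq\omega^C$ of size $\mathfrak d$ such that every $\psi\in\omega^C$ is $\le$ some $\varphi\in\Phi$ everywhere: transfer a dominating family of size $\mathfrak d$ to $C$ by a bijection $\omega\to C$ and add all finite modifications of its members, countably many for each.

Given an open $W$ and $p\in W$, take $G$ as above, shrink its sets $A(x,e)$ to sets $A_{f_{x,e}}$, code the result by $\psi$, and choose $\varphi\in\Phi$ with $\psi\le\varphi$. Then $p\in U_{G_\varphi}(p)\subseteq W$. So $\{U_{G_\varphi}(p):\varphi\in\Phi,\ p\in X\}$ is a base of size at most $\mathfrak d\cdot\omega=\mathfrak d$.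

**Step 4: $X$ is Hausdorff.** The purpose is to find, for two points, one $G$ giving both of them disjoint neighborhoods. Let $p\ne q$ with $|p|\le|q|$. Then $q\ne\emptyset$, and we write $q=s^\frown(e^*,a^*,b^*)$. Let $M$ be constant, with value larger than all numbers occurring in $p$ and $q$. Let
$$A(s,e^*)=\{(u,v):u>\max(a^*,b^*)\},$$
which is in $\mathcal F$, and $A(x,e)=\omega\times\omega$ for all other $(x,e)$. Put $G=(A,M)$ and write $\to$ for $\to_G$. We show $U_G(p)\cap U_G(q)=\emptyset$.

*Neither set contains the other center.* If $y\to q$ for some $y$, then (ii) would give $(a^*,b^*)\in A(s,e^*)$, that is, $a^*>\max(a^*,b^*)$, which is false. So $q$ has no predecessor, and since $q\ne p$, $q\notin U_G(p)$. By (i) and $|p|\le|q|$, $p\notin U_G(q)$.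

*A shortest common point.* Suppose the intersection is nonempty and let $z$ be a point in it of minimal length. Then $z\ne p,q$, so there are $y\in U_G(p)$ and $y'\in U_G(q)$ with $y\to z$ and $y'\to z$. If $y=y'$, this would be a shorter common point; so $y\ne y'$. Write $z=x^\frown(e,u,v)$ and $w=\varepsilon^{-1}(e)$. By (ii), $\{y,y'\}=\{x,w\}$. So $w\to z$ with $w\ne x$, and clause 2 must hold for it:
$$w=s'^\frown(e',a,b),\quad x=s'^\frown(e',c,d),\quad a<c<b,\quad d\ge M(w). \tag{7}$$
So $y$ and $y'$ are siblings in one block, and $|y|=|y'|\ge|q|$ by (i).

*Case 1: $y'\ne q$.* Then $|y|=|y'|>|q|\ge|p|$ by (i), so $y\ne p$. Hence there are $t\in U_G(p)$ and $t'\in U_G(q)$ with $t\to y$ and $t'\to y'$. Both $y$ and $y'$ have the form $s'^\frown(e',\cdot,\cdot)$, so by (ii) $t,t'\in\{s',\varepsilon^{-1}(e')\}$, and also $s'\to y$ and $s'\to y'$. By minimality of $|z|$, $t\ne t'$, so one of them is $s'$. If $t=s'$, then $s'\in U_G(p)$ and $s'\to y'$, so $y'\in U_G(p)\cap U_G(q)$. If $t'=s'$, then in the same way $y\in U_G(p)\cap U_G(q)$. Either way we have a common point shorter than $z$, a contradiction.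

*Case 2: $y'=q$.* Then $q$ is one of the two siblings in (7), so $s'=s$, $e'=e^*$ and $|y|=|q|$.

If $|p|=|q|$, then $y\in U_G(p)$ has length $|p|$, so $y=p$ by (i) and $\{x,w\}=\{p,q\}$. The number $d$ occurs in $x$, hence in $p$ or $q$, so $d<M(w)$. This contradicts (7).

If $|p|<|q|$, then $|y|>|p|$, so $y\ne p$ and $y$ has a predecessor. By (ii), $y=s^\frown(e^*,u',v')$ with $(u',v')\in A(s,e^*)$, that is, $u'>\max(a^*,b^*)$. If $w=y$ and $x=q$, then $a=u'>a^*=c$, contradicting $a<c$. If $w=q$ and $x=y$, then $c=u'>b^*=b$, contradicting $c<b$.

All cases are impossible, so $U_G(p)\cap U_G(q)=\emptyset$.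

**Step 5: closures spread to later columns.** The purpose is to show that (b) does what the witnesses of Example 1 did. *Claim: if $U$ is open, $p=s^\frown(e,a,b)\in U$ and $a<c<b$, then for almost all $d$ the point $x=s^\frown(e,c,d)$ is in $\overline U$.* By (b), for almost all $d$ the set $\{(u,v):x^\frown(\varepsilon(p),u,v)\in U\}$ is in $\mathcal F$. Fix such a $d$, and let $V$ be an open neighborhood of $x$. By (a) at $x$, applied to the block number $\varepsilon(p)$, $\{(u,v):x^\frown(\varepsilon(p),u,v)\in V\}\in\mathcal F$. These two sets intersect, so $U\cap V\ne\emptyset$.

**Step 6: a dense set keeps a positive part of some block.** The purpose is to guarantee that the points and witnesses cannot be dropped. *Claim: if $W\ne\emptyset$ is open and $Y\subseteq W$ is dense in $W$, there are $s\in X$ and $e\in\omega$ such that $\{(a,b):s^\frown(e,a,b)\in Y\}$ is positive.* Suppose not. Then for all $s,e$ we have $\{(a,b):s^\frown(e,a,b)\notin Y\}\in\mathcal F$. Now let $p\in X$. Applied with $p$ in the role of $s$, this gives (a) for $X\setminus Y$ at $p$; applied with each $x$ from (b) in the role of $s$ and with $\varepsilon(p)$ in the role of $e$, it gives (b). So $X\setminus Y\in\mathcal F_p$ for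 every $p\in X$. For $p\in W$ also $W\in\mathcal F_p$, hence $W\setminus Y\in\mathcal F_p$. In particular $W\setminus Y$ is open. As $Y$ is dense in $W$, $W\setminus Y=\emptyset$, that is, $Y=W$. But for $p\in W$, (a) shows that $\{(a,b):p^\frown(0,a,b)\in W\}\in\mathcal F$, and a member of $\mathcal F$ is positive. Since $Y=W$, this contradicts the assumption.

**Step 7: no somewhere dense subspace is Urysohn.** The purpose is to combine Steps 5 and 6. Let $Z$ be somewhere dense, so that $W=\operatorname{int}\overline Z\ne\emptyset$. Then $Z\cap W$ is dense in $W$, and if $Z$ were Urysohn, so would $Z\cap W$ be. It therefore suffices to show that $Y$ is not Urysohn whenever $Y$ is a dense subset of a nonempty open set $W$.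

Take $s,e$ from Step 6 and put $Y_a=\{b:s^\frown(e,a,b)\in Y\}$. By positivity $Y_a$ is infinite for infinitely many $a$. Choose $a<c$ with $Y_a$ and $Y_c$ infinite, and then distinct $b,b'\in Y_a$ with $b,b'>c$. Put
$$p=s^\frown(e,a,b),\qquad q=s^\frown(e,a,b').$$
These are distinct points of $Y$, and $a<c<b$, $a<c<b'$.

Any neighborhoods of $p$ and $q$ in $Y$ contain sets $U\cap Y$ and $V\cap Y$ with $U\ni p$ and $V\ni q$ open in $X$; shrinking, we may assume $U,V\subseteq W$. By Step 5 applied to $p,U$ and to $q,V$, for almost all $d$ the point $s^\frown(e,c,d)$ is in $\overline U\cap\overline V$. Since $Y_c$ is infinite, there is such a $d$ in $Y_c$. So $x=s^\frown(e,c,d)\in Y$ and $x\in\overline U\cap\overline V$.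

It remains to pass from closures in $X$ to closures in $Y$. Let $O\ni x$ be open in $X$. Then $O\cap U$ is a nonempty open subset of $W$, so it meets $Y$. Hence $x$ is in the closure of $U\cap Y$ in $Y$. Likewise $x$ is in the closure of $V\cap Y$ in $Y$. So $p$ and $q$ have no neighborhoods in $Y$ with disjoint closures.

**Step 8: weight and $\pi$-weight are exactly $\mathfrak d$.** The purpose is to get the lower bound, which comes from Theorem A. By Steps 3, 4 and 7, $X$ is a countable Hausdorff space with $\pi w(X)\le w(X)\le\mathfrak d$ and no somewhere dense Urysohn subspace. If $\pi w(X)<\mathfrak d$, Theorem A would give a dense completely Hausdorff, hence dense Urysohn, subspace of $X$; a dense subspace of the nonempty space $X$ is somewhere dense, a contradiction. So $\pi w(X)\ge\mathfrak d$, and $w(X)=\pi w(X)=\mathfrak d$. $\blacksquare$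

## Every $\pi$-weight from $\mathfrak d$ to $\mathfrak c$

A countable space has at most $\mathfrak c$ open sets, so its $\pi$-weight is at most $\mathfrak c$. Theorem B gives a space of $\pi$-weight exactly $\mathfrak d$; every larger value up to $\mathfrak c$ occurs as well.

**Remark E.** For each $\kappa$ with $\mathfrak d\le\kappa\le\mathfrak c$ there is a countable Hausdorff space of $\pi$-weight exactly $\kappa$ without a dense Urysohn subspace.

*Proof.* By the Hewitt–Marczewski–Pondiczery theorem, $2^\kappa$ has a countable dense subset $D$, since $\kappa\le\mathfrak c$. We first check that $\pi w(D)=\kappa$.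

We have $\pi w(2^\kappa)\le\kappa$, because the standard basic open sets, each restricting finitely many coordinates, are $\kappa$ in number. Conversely, suppose $2^\kappa$ had a $\pi$-base of size $<\kappa$. Replacing each member by a nonempty standard basic set inside it, we may assume that all members are standard basic sets. Altogether they restrict fewer than $\kappa$ coordinates, because $\kappa$ is uncountable and each member restricts only finitely many. If $\alpha$ is a coordinate that none of them restricts, then $\{x:x(\alpha)=0\}$ contains none of them, a contradiction. So $\pi w(2^\kappa)=\kappa$.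

Next, $\pi w(D)=\pi w(2^\kappa)$, because $D$ is dense in the regular space $2^\kappa$. The inequality $\le$ was shown in Step 1 of the proof of Theorem A. For $\ge$, let $\{V_i\cap D\}$ be a $\pi$-base of $D$ with $V_i$ open in $2^\kappa$, and let $U\subseteq2^\kappa$ be nonempty and open. By regularity there is a nonempty open $O$ with $\overline O\subseteq U$. Some $V_i\cap D$ is contained in $O\cap D$, and since $D$ is dense, $V_i\subseteq\overline{V_i\cap D}\subseteq\overline O\subseteq U$. So $\{V_i\}$ is a $\pi$-base of $2^\kappa$.

Now take the topological sum of the space $X$ of Theorem B and $D$. It is countable and Hausdorff, and its $\pi$-weight is $\mathfrak d+\kappa=\kappa$. A dense Urysohn subspace of the sum would meet the open summand $X$ in a dense Urysohn subspace of $X$, which does not exist. $\blacksquare$
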